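# Finding a maximum with $n^{4\lfloor\log_2 n\rfloor+1}$ leaves: algebraic decision trees of high degree

## 1. A symmetric polynomial that reads one side of a pivot

Take real numbers $x_1,\dots,x_n$ with $n\ge 2$ and single out one of them, $x_i$, which we call the pivot. Write $D_{ab}=|x_a-x_b|$. Assume for the moment that the distances $D_{ij}$, $j\ne i$, are nonzero and pairwise different. List the indices $\ne i$ as $f_1,\dots,f_{n-1}$ so that the distances $\delta_r:=D_{if_r}$ strictly decrease. So $f_1$ is the index farthest from the pivot. We say that $j$ is *above* if $x_j>x_i$ and *below* if $x_j<x_i$. Two indices $j,l$ are *opposite* if $(x_j-x_i)(x_l-x_i)<0$, that is, if one is above and the other is below.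

Fix an odd integer $M\ge n$. The construction on which everything turns is the polynomial
$$E_r=\sum_{J\subset\{1,\dots,n\}\setminus\{i\},\ |J|=r}\ \prod_{j\in J}(x_j-x_i)^M ,\qquad 1\le r\le n-1. \tag{1}$$
It is the $r$-th elementary symmetric polynomial in the numbers $(x_j-x_i)^M$. The term of largest absolute value belongs to $J=\{f_1,\dots,f_r\}$, and the large exponent $M$ exaggerates its lead. Since $M$ is odd, each factor keeps its sign.

**Example.** Let $n=4$, $M=5$, and let the differences $x_j-x_i$ be $-10,3,-1$. Then $E_1=-10^5+3^5-1<0$, so $(-1)^1E_1>0$; the farthest index is below. Next, $E_2=-30^5+10^5-3^5<0$, so $(-1)^2E_2<0$. The dominant product $(-10)\cdot 3$ has one negative factor, so the second farthest index is above. We read off the side of $f_1$ and then of $f_2$, and never asked which indices they are.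

The reading can fail. Let the differences be $-(1+\eta),\,1,\,1-\eta$ with small $\eta>0$. Then $f_1$ is below, but $E_1=1+(1-\eta)^M-(1+\eta)^M\to1$ as $\eta\to0$. So for any fixed $M$ there is an $\eta$ for which the sign of $E_1$ is wrong. Two opposite indices compete at comparable distances. We give this situation a name.

**Definition.** For $K>1$, the input $x$ is *$K$-mixed at $(i,r)$* if there are opposite $j,l$ with $D_{ij},D_{il}\in[\delta_r/K,\,K\delta_r]$.

For example, with differences $6,-5,1$ the input is $4$-mixed at $r=1$, since $6$ and $5$ both lie in $[\frac64,24]$. At $r=3$ we have $\delta_3=1$; only the index at distance $1$ lies in $[\frac14,4]$, so the input is not $4$-mixed there, but it is $8$-mixed, since $1,5\in[\frac18,8]$.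

**Lemma 1.** Suppose that $f_1,\dots,f_{r-1}$ are below and that $x$ is not $4$-mixed at $(i,r)$. Then $(-1)^rE_r>0$ if $f_r$ is below, and $(-1)^rE_r<0$ if $f_r$ is above.

*Proof.* Put $P=\prod_{s\le r}\delta_s^M$ and $w=\{j\neq i: D_{ij}\in[\delta_r/4,4\delta_r]\}$. Then $f_r\in w$, and all of $w$ lies on one side of the pivot, because $x$ is not $4$-mixed. The sum (1) has at most $2^{n-1}-1$ terms, since $r\ge1$. Also $4^{-M}\le 2^{-(n-1)}$. Therefore terms of absolute value at most $4^{-M}P$ have a sum that is less than $P$ in absolute value. Call such terms small.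

**Case 1: $r\ge2$ and $\delta_{r-1}\le4\delta_r$.** Then $f_{r-1}\in w$. It is below, so all of $w$ is below, and in particular $f_r$ is. Let $j\neq i$ with $D_{ij}\ge\delta_r/4$. Either $j\in w$, or $D_{ij}>4\delta_r$ and $j\in\{f_1,\dots,f_{r-1}\}$. In both cases $j$ is below. So a term all of whose factors have $D_{ij}\ge\delta_r/4$ is a product of $r$ odd powers of negative numbers and has sign $(-1)^r$. One of these terms, $J=\{f_1,\dots,f_r\}$, has absolute value $P$. Every other term has a factor with $D_{ij}<\delta_r/4$. Its remaining $r-1$ factors have product at most $\prod_{s<r}\delta_s^M$ in absolute value, so the term is at most $\prod_{s<r}\delta_s^M\cdot(\delta_r/4)^M=4^{-M}P$; it is small. Hence $(-1)^rE_r>0$, as claimed, since $f_r$ is below.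

**Case 2: $r=1$ or $\delta_{r-1}>4\delta_r$.** Let $F=\{f_1,\dots,f_{r-1}\}$. All its elements are below, and $F\cap w=\emptyset$. Let $\sigma$ be the common sign of $x_j-x_i$ for $j\in w$. We sort the terms.

- $J=F\cup\{j\}$ with $j\in w$: the sign is $(-1)^{r-1}\sigma$, and $J=F\cup\{f_r\}$ has absolute value $P$.
- $J=F\cup\{j\}$ with $j\notin F\cup w$: since $j\notin F$ we have $D_{ij}\le\delta_r$, and since $j\notin w$ then $D_{ij}<\delta_r/4$. The term is at most $4^{-M}P$; it is small.
- $J$ omits exactly $p\ge1$ elements of $F$: then $J$ has $r-1-p$ elements in $F$ and $p+1$ outside $F$, the latter at distance at most $\delta_r$. Compared with $P$, each of the $p$ omitted distances, which are at least $\delta_{r-1}$, is replaced by at most $\delta_r$. So the term is at most $P(\delta_r/\delta_{r-1})^{pM}\le4^{-M}P$; it is small.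

Hence $E_r$ has sign $(-1)^{r-1}\sigma$, and $(-1)^rE_r$ has sign $-\sigma$. Since $f_r\in w$, $\sigma$ is the side of $f_r$. $\square$

The polynomials $E_r$ serve to find the maximum of $n$ numbers with a decision tree that has few leaves. Ask for $r=1,2,\dots,n-1$ on which side $f_r$ lies, with one sign test each. If the answer is always "below", then $x_i$ is the maximum. Suppose that the first answer "above" comes at step $r$. All indices farther away than $f_r$ are below, so $x_{f_r}$ is the maximum of all the inputs. The test does not tell us *which* index $f_r$ is. But it tells us the side, and that costs only two branches.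

## 2. Algebraic decision trees for MAX and the number $2^{n-1}$

A degree-$d$ ternary algebraic decision tree works on inputs $x\in\mathbb R^n$. Each internal node tests $p(x):0$ for a real polynomial $p$ of degree at most $d$ and branches according to $<$, $=$, $>$. Each leaf carries an output. The problem MAX asks for an index $j$ with $x_j\ge x_k$ for all $k$.

**Definition.** Let $d,n\ge1$. A tree *solves MAX for almost all inputs* if its output is correct outside a set of Lebesgue measure $0$. Its *size* is the number of leaves that are reached by a set of inputs of positive Lebesgue measure. The minimum size over all such trees of degree $d$ is $a_{d,n}$.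

For $n=2$, the single test $x_1-x_2$ gives a tree of size $2$: the branch "$=$" is reached by a null set and is not counted.

The problem comes from the work "An Exponential Lower Bound on the Size of Algebraic Decision Trees for MAX" (http://theory.cs.uni-bonn.de/~marek/publications/MAX.pdf). It is known that $a_{1,n}=2^{n-1}$, by Farkas' Lemma. The minimum size is also $2^{n-1}$ when the tests are restricted to the form $(x_j-x_k)(x_h-x_s)$, or to products of linear forms. The conjecture in question is the following.

**Conjecture 1.** $a_{d,n}=2^{n-1}$ for all $d,n$.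

It is false, although it holds for $n\le4$. We shall prove three theorems.

**Theorem 1.** For every $n\ge3$ there is $d(n)$ such that for all $d\ge d(n)$
$$a_{d,n}\le n^{4\lfloor\log_2n\rfloor+1}.$$

**Theorem 2.** (a) Let $d_0=d(234)$. For all $d\ge d_0$ and all $n\ge234$ we have $a_{d,n}\le2^{n-2}<2^{n-1}$. So Conjecture 1 is false.
(b) For every $c>0$ there is $d$ with $a_{d,n}\le2^{cn}$ for all sufficiently large $n$. That is, $\lim_{d\to\infty}\limsup_n\frac1n\log_2a_{d,n}=0$.

**Theorem 3.** $a_{d,n}=2^{n-1}$ for all $d\ge1$ and $n\le4$. Moreover $a_{d,n}\ge2n$ for all $d\ge1$ and all $n\ge4$.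

Not settled here are an explicit bound on $d(n)$, the case of small $d\ge2$ with large $n$, and the range $5\le n\le233$.

**Conventions.** A test with the zero polynomial can be removed, so all tests are nonzero polynomials. The zero set of a nonzero polynomial is null, so "$=$"-branches are ignored and trees are treated as binary. The size is at most the number of leaves. We say "generic $x$" for an $x$ such that no test on its path vanishes; almost every $x$ is generic. Clearly $a_{d,n}$ is nonincreasing in $d$. We write $[n]=\{1,\dots,n\}$.

## 3. Pruned trees; one, two and three inputs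

For lower bounds we need a tidy form of a tree. In a binary tree, the inputs that follow a given path with strict inequalities form an open set, the *region* of the path. If a node has region $O\ne\emptyset$ and test $p$, then $O\cap\{p>0\}$ and $O\cap\{p<0\}$ are open; if one of them is null, it is empty. *Pruning* contracts each node that has only one child of positive measure, that is, replaces it by this child. This changes regions only by null sets. In the end every node has two children with nonempty open regions, and the number of leaves equals the size of the original tree.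

Let $R_j=\{x:x_j=\max_lx_l\}$, a closed set. *A tree that is correct almost everywhere is correct at every point where no test on its path vanishes.* Indeed, the region of this path is open, and almost all of its points, hence a dense set of them, lie in the closed set $R_j$ of the label $j$. In particular, every label $j\in[n]$ occurs: generic points with $x_j$ strictly largest must get it.

Put $M(n)=\min_da_{d,n}$. From the comparison tree, which keeps the running maximum and compares it with the next input, we get $M(n)\le a_{d,n}\le a_{1,n}\le2^{n-1}$. Since all labels occur, $M(1)=1$ and $M(2)=2$. The case of three inputs already requires an argument.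

**Lemma 2.** $M(3)=4$.

*Proof.* All three labels occur, so the size is at least $3$. Suppose that a pruned tree has exactly $3$ leaves; they carry the labels $1,2,3$. A binary tree with three leaves has a leaf directly below its root. After relabeling, and possibly replacing the root test $p$ by $-p$, this leaf has label $1$ and lies on $p>0$, while the leaves labeled $2$ and $3$ lie under $p<0$. Then $\{p>0\}\subset R_1$. Also $\{p<0\}\subset R_2\cup R_3$, because this holds for a dense subset of the open set $\{p<0\}$ and $R_2\cup R_3$ is closed.

Look near a point with $x_1=x_2>x_3$. On the side $x_1>x_2$ we are outside $R_2\cup R_3$, so $p\ge0$. On the side $x_1<x_2$ we are outside $R_1$, so $p\le0$. By continuity $p=0$ on the part $x_1=x_2>x_3$ of the plane $H=\{x_1=x_2\}$. A polynomial that vanishes on a nonempty open part of $H$ vanishes on $H$, so $p=(x_1-x_2)^ep_1$ with $e\ge1$ and $p_1\not\equiv0$ on $H$. Choose a point with $x_1=x_2>x_3$ and $p_1\ne0$. Near it $p_1$ has constant sign, $p$ is nonzero off $H$, and $p$ has opposite signs on the two sides. So $e$ is odd.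

Now choose a point of $H$ with $x_1=x_2<x_3$ and $p_1\neq0$. Since $e$ is odd, $p$ is positive on one side of $H$ near this point. But there $x_3>x_1$, so these points are not in $R_1$. This contradicts $\{p>0\}\subset R_1$. Thus $M(3)\ge4$, and $M(3)\le2^{2}=4$. $\square$

## 4. Scanning from a pivot with comparisons, and where the exponent arises

A sensible first tree is this. Take a pivot $i$ and compare it with the other candidates one at a time. If all of them are below, output $i$. If the $r$-th one, $k$, is the first above, then $i$ and the $r-1$ candidates before $k$ are out; go on with pivot $k$. With $m$ candidates the number of leaves satisfies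
$$L(1)=1,\qquad L(m)=1+\sum_{r=1}^{m-1}L(m-r).$$
The terms other than $L(m-1)$ on the right add up to $L(m-1)$, so $L(m)=2L(m-1)$ and $L(n)=2^{n-1}$. This is the conjectured value. The scan itself is cheap: one long branch with $m-1$ exits. What costs is that an exit at $r=1$ removes a single candidate. If every exit could be made to halve the number of candidates, there would be only about $\log_2n$ rounds, each with polynomially many exits.

Scanning in order of distance with the tests $(-1)^rE_r$ is a step towards this, since an exit at step $r$ occurs exactly when $f_r$ is the maximum. Three things are missing.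

First, Lemma 1 needs "not $4$-mixed". One could decide this exactly by testing many inequalities, but then the branch on which the scan continues would split into many leaves, and these numbers would multiply over $r=1,\dots,n-1$. We need one test after which the scan continues on *one* leaf. We shall accept a blurred answer: "yes" will only guarantee $8$-mixed, and "no" will guarantee not $4$-mixed. Section 5 shows that one polynomial suffices for such blurred questions.

Second, on an exit we must name an index. Naming $f_r$ exactly is too much to ask, but naming some $k$ above whose distance is at least a fixed fraction of $\max_lx_l-x_i$ is again a blurred question.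

Third, such an exit need not remove many candidates. Let $x=(0,100,101,103,107)$ with pivot $1$ and exit $k=2$. We learn that the scale $t=x_2-x_1=100$ is comparable to the distance from the pivot to the maximum. But four of the five inputs lie within $t/4=25$ of the maximum, and only the pivot is out. So the pivot must be central, and it must be chosen again after every exit, with few leaves. This is done in Section 7.

## 5. Separating blurred conditions by one polynomial

Let $\Omega\subset\mathbb R^n$ be the set of $x$ with all $x_a$ distinct and $D_{ij}\ne D_{il}$ for distinct $i,j,l$. Its complement is a finite union of hyperplanes, hence null.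

We make the input scale-free and bounded. For ordered pairs $(a,b),(c,e)$ with $a\ne b$, $c\ne e$ put
$$r=\frac{(x_a-x_b)^2}{(x_a-x_b)^2+(x_c-x_e)^2}\in[0,1],\qquad q=\frac{(x_a-x_b)(x_c-x_e)}{(x_a-x_b)^2+(x_c-x_e)^2}\in[-\tfrac12,\tfrac12]. \tag{2}$$
Let $\rho:\Omega\to[-1,1]^L$ be the vector of all these functions, and let $Q$ be the product of all denominators. Then $Q>0$ on $\Omega$.

For $x=(0,1,3)$ and the pairs $(2,1),(3,1)$, the differences are $1$ and $3$, so $r=\frac1{10}$, $q=\frac3{10}$; indeed $r/(1-r)=\frac19=(1/3)^2$.

**Lemma 3 (ratios).** Suppose that $\rho(x^\nu)$ and $\rho(z^\nu)$ converge to the same limit, $x^\nu,z^\nu\in\Omega$. Then for any two pairs, $D_{ab}/D_{ce}$ has a limit $\kappa\in[0,\infty]$ along $x^\nu$ and the same limit along $z^\nu$. If $0<\kappa<\infty$, then for large $\nu$ the sign of $(x_a-x_b)(x_c-x_e)$ is constant and is the same at $x^\nu$ and at $z^\nu$.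

*Proof.* We have $(D_{ab}/D_{ce})^2=r/(1-r)$, which gives the first statement. If $0<\kappa<\infty$, then $q$ tends to the same limit along both sequences, and this limit has absolute value $\kappa/(1+\kappa^2)\ne0$. The sign of $q$ is the sign of $(x_a-x_b)(x_c-x_e)$. $\square$

The restriction $0<\kappa<\infty$ matters. For $x^\nu=(0,\frac1\nu,1)$ and $z^\nu=(0,-\frac1\nu,1)$ the vectors $\rho$ have the same limit: differences involving the third input are comparable to $1$ with the same signs, and the function $q$ for $(2,1)$ against such a pair tends to $0$, while against $\pm$ itself it equals $\pm\frac12$ in both sequences. But $x_2-x_1$ has different signs. So relative signs survive in the limit only for differences of comparable size.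

**Lemma 4 (separation).** Let $R\subset\Omega$ be nonempty, $R=A_1\cup\dots\cup A_s$, and $A_c\subset B_c\subset R$. Suppose that for each $c<s$:

(∗) there are no sequences $x^\nu\in A_c$, $z^\nu\in R\setminus B_c$ such that $\rho(x^\nu)$ and $\rho(z^\nu)$ converge to the same limit.

Then there is a tree with $s$ leaves and nonzero polynomial tests $g_1,\dots,g_{s-1}$ such that every generic $x\in R$ arrives at a leaf $c$ with $x\in B_c$. If it arrives at leaf $s$, then moreover $x\notin A_1\cup\dots\cup A_{s-1}$.

*Proof.* **Step 1: one polynomial in $\rho$ for each class.** Let $c<s$. If $A_c=\emptyset$, take $G_c=-1$. If $A_c\ne\emptyset$ and $R\setminus B_c=\emptyset$, take $G_c=1$. Otherwise let $X=\overline{\rho(A_c)}$ and $Z=\overline{\rho(R\setminus B_c)}$. These are compact subsets of $[-1,1]^L$. A common point would be a limit of some $\rho(x^\nu)$ with $x^\nu\in A_c$ and also of some $\rho(z^\nu)$ with $z^\nu\in R\setminus B_c$, against (∗). So $X\cap Z=\emptyset$. The continuous function $u\mapsto\mathrm{dist}(u,Z)-\mathrm{dist}(u,X)$ is positive on $X$ and negative on $Z$, so it is bounded away from $0$ on the compact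 set $X\cup Z$. By the Stone–Weierstrass theorem on the cube $[-1,1]^L$ it is approximated uniformly by a polynomial $G_c$ that is still positive on $X$ and negative on $Z$.

**Step 2: clearing denominators.** Put $g_c=Q^{2N}\cdot(G_c\circ\rho)$ with $2N\ge\deg G_c$. Every coordinate of $\rho$ becomes a polynomial after multiplication by $Q$, so $g_c$ is a polynomial. It has the sign of $G_c\circ\rho$ on $\Omega$. It is nonzero: if $A_c\neq\emptyset$ it is positive on $A_c$, and if $A_c=\emptyset$ it is negative on $\Omega$.

**Step 3: the tree.** Query $g_1,g_2,\dots$ and stop at the first $c$ with $g_c>0$; if there is none, go to leaf $s$. If $g_c(x)>0$ for a generic $x\in R$, then $x\notin R\setminus B_c$, so $x\in B_c$. If $g_c(x)<0$ for all $c<s$, then $x\notin A_c$ for all $c<s$, so $x\in A_s\subset B_s$. $\square$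

The tests have unspecified, possibly very high degree. This is where the hypothesis $d\ge d(n)$ comes from. They are in general not products of linear forms, so there is no conflict with the known lower bounds quoted in Section 2.

When we verify (∗), we shall pass to subsequences, always of the same indices $\nu$ in both sequences. The aim is to show that some $z^\nu$ lies in $B_c$.

## 6. The procedure RUN($i$): certify the pivot or find a comparable index above

From now on $n\ge3$. For $i\neq k$ put
$$R_{ik}=\{x\in\Omega:\ x_k>x_i,\ \ x_j\le x_i+16(x_k-x_i)\ \text{for all }j\}. \tag{3}$$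
So $k$ is above the pivot $i$, and its distance is at least $\frac1{16}$ of the distance from $x_i$ to the maximum. For instance $x=(0,1,16,17)$ lies in $R_{13}$ but not in $R_{12}$.

The order $f_1,\dots,f_{n-1}$ depends on $x$. We first check that comparisons with $\delta_r$ behave well under limits of $\rho$.

**Lemma 5.** Fix $i$ and $r$. Let $\rho(x^\nu),\rho(z^\nu)$ converge to the same limit. After passing to a subsequence:

1. for each $j\ne i$, $D_{ij}/\delta_r$ has the same limit in $[0,\infty]$ along both sequences;
2. if $j,l$ are opposite at all $x^\nu$ and $D_{ij}/\delta_r$, $D_{il}/\delta_r$ have limits in $(0,\infty)$, then $j,l$ are opposite at $z^\nu$ for large $\nu$.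

*Proof.* Pass to a subsequence such that $f=f_r(x^\nu)$ and the set $\Phi=\{f_1,\dots,f_r\}(x^\nu)$ are constant. By Lemma 3 all ratios $D_{ie}/D_{if}$ have common limits along both sequences. For $e\in\Phi$ this limit is at least $1$, and for $e\notin\Phi$, $e\ne i$, it is at most $1$, because these inequalities hold for the ratios at $x^\nu$.

Let $0<\eta<1$. For large $\nu$, at $z^\nu$ all $r$ indices $e\in\Phi$ satisfy $D_{ie}\ge(1-\eta)D_{if}$. So the $r$-th largest distance satisfies $\delta_r(z^\nu)\ge(1-\eta)D_{if}(z^\nu)$. Also only indices in $\Phi\setminus\{f\}$, at most $r-1$ of them, can satisfy $D_{ie}>(1+\eta)D_{if}$ at $z^\nu$. So $\delta_r(z^\nu)\le(1+\eta)D_{if}(z^\nu)$. Hence $\delta_r(z^\nu)/D_{if}(z^\nu)\to1$, while $\delta_r(x^\nu)=D_{if}(x^\nu)$. Now Lemma 3 for the pairs $(i,j),(i,f)$ gives 1.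

In 2, $D_{ij}/D_{il}$ has a limit in $(0,\infty)$, so Lemma 3 for the pairs $(j,i),(l,i)$ shows that $(x_j-x_i)(x_l-x_i)$ has the same sign at $z^\nu$ as at $x^\nu$ for large $\nu$. $\square$

**Lemma 6.** There is a tree RUN($i$) with one leaf "$i$" and at most $(n-1)^3$ leaves marked with indices $k\ne i$ such that for generic $x\in\Omega$: if $x$ reaches leaf "$i$", then $x_i$ is the maximum; if $x$ reaches a leaf marked $k$, then $x\in R_{ik}$.

*Proof.* The tree works in steps $r=1,\dots,n-1$ and maintains the invariant

$I_r$ (at the start of step $r$): $f_1,\dots,f_{r-1}$ are below.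

$I_1$ is void. If step $n-1$ is completed without an exit, $I_n$ says that all other indices are below, and we are at leaf "$i$". We describe step $r$. Note that under $I_r$ every index $j$ above satisfies $D_{ij}\le\delta_r$, since it is not among $f_1,\dots,f_{r-1}$.

**Step (i): decide, with blur, whether $x$ is mixed.** Apply Lemma 4 with $R=\Omega$, $s=2$, $A_1=\{x:4\text{-mixed at }(i,r)\}$, $B_1=\{x:8\text{-mixed at }(i,r)\}$, $A_2=B_2=\Omega\setminus A_1$. To check (∗), let $x^\nu\in A_1$ and $z^\nu\in\Omega\setminus B_1$ have the same limit of $\rho$. Pass to a subsequence such that fixed $j,l$ are opposite at all $x^\nu$ with $D_{ij}/\delta_r,D_{il}/\delta_r\in[\frac14,4]$, and such that Lemma 5 applies. Along $z^\nu$ these ratios have limits in $[\frac14,4]$, so they eventually lie in $[\frac18,8]$, and $j,l$ are eventually opposite. So $z^\nu\in B_1$ eventually, a contradiction. Thus on leaf 1 the input is $8$-mixed, and on leaf 2 it is not $4$-mixed, by the last statement of Lemma 4.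

**Step (ii): on leaf 1, exit.** The purpose is to find two opposite indices at distance comparable to $\delta_r$; one of them is above. Apply Lemma 4 with $R=\{x:8\text{-mixed at }(i,r)\}$. This set is nonempty: as $n\ge3$, place the other inputs on both sides of $x_i$ at generic distances in $[1,2]$. The classes are indexed by unordered pairs $\{j,l\}$ of indices $\neq i$. Let $A_{jl}$ be the set of $x\in R$ with $j,l$ opposite and $D_{ij},D_{il}\in[\delta_r/8,8\delta_r]$, and let $B_{jl}$ be the same with $16$ in place of $8$. The sets $A_{jl}$ cover $R$. For (∗), if $x^\nu\in A_{jl}$ and $z^\nu\in R\setminus B_{jl}$ have the same limit of $\rho$, then after passing to a subsequence the two ratios have limits in $[\frac18,8]$ along $z^\nu$, hence eventually lie in $[\frac1{16},16]$, and $j,l$ are eventually opposite at $z^\nu$ by Lemma 5; so $z^\nu\in B_{jl}$, a contradiction.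

At the leaf of class $\{j,l\}$ test $x_j-x_i$. Let $k=j$ if it is positive and $k=l$ otherwise. Since $x\in B_{jl}$, $k$ is above and $D_{ik}\ge\delta_r/16$. By $I_r$, every $j'$ above satisfies $D_{ij'}\le\delta_r\le16D_{ik}$. Hence $x\in R_{ik}$, and we exit with mark $k$. There are at most $2\binom{n-1}2=(n-1)(n-2)$ such exits.

**Step (iii): on leaf 2, test the sign of $(-1)^rE_r$.** Here $E_r$ is the polynomial (1) with a fixed odd $M\ge n$; it is nonzero. The input is not $4$-mixed at $(i,r)$ and $I_r$ holds, so Lemma 1 applies.

If $(-1)^rE_r>0$, then $f_r$ is below, $I_{r+1}$ holds, and we go to step $r+1$.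

If $(-1)^rE_r<0$, then $f_r$ is above. It remains to name an index. All of $w=\{j\ne i:D_{ij}\in[\delta_r/4,4\delta_r]\}$ lies on the side of $f_r\in w$, so all of $w$ is above. Apply Lemma 4 with $R=\Omega$ and, for $k\neq i$, $A_k=\{f_r=k\}$, $B_k=\{\delta_r/2\le D_{ik}\le2\delta_r\}$. The $A_k$ cover $\Omega$. For (∗): along $x^\nu\in A_k$ we have $D_{ik}/\delta_r=1$, so by Lemma 5, $D_{ik}/\delta_r\to1$ along a subsequence of $z^\nu$, which is therefore eventually in $B_k$. At the leaf of class $k$ we have $k\in w$, so $k$ is above, and every $j$ above satisfies $D_{ij}\le\delta_r\le2D_{ik}$ by $I_r$. So $x\in R_{ik}$, and we exit with mark $k$. These are $n-1$ exits.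

**Step (iv): counting.** Each step $r$ has at most $(n-1)(n-2)+(n-1)=(n-1)^2$ exits and a single continuing leaf. There are $n-1$ steps. $\square$

## 7. Central pivots and clusters near the maximum

For $U\subset[n]$ and $i'\in U$ consider the conditions

- (T) $\#\{j\in U:D_{jl}<\frac12D_{li'}\}\le|U|/2$ for all $l\in U\setminus\{i'\}$;
- (W3) $\#\{j\in U:D_{jl}\le\frac14D_{li'}\}\le|U|/2$ for all $l\in U\setminus\{i'\}$.

Both say that no other point $l$ of $U$ has more than half of $U$ in a ball around it that is small compared with its distance to the pivot $i'$. Since $D_{jl}\le\frac14D_{li'}$ implies $D_{jl}<\frac12D_{li'}$ for $l\ne i'$, (T) implies (W3); (W3) is the blurred version.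

**Example.** Let $U=[5]$ and $x=(0,100,101,103,107)$. For $i'=1$, (T) fails with $l=2$: four indices are within $50$ of $x_2$, and $4>\frac52$. For $i'=2$, (T) holds. For $l=1,3,4,5$ the radii $\frac12D_{l2}$ are $50,\frac12,\frac32,\frac72$, and in each case only $j=l$ is closer to $x_l$ than the radius.

**Lemma 7.** For every nonempty $U\subset[n]$ and $x\in\Omega$ some $i'\in U$ satisfies (T).

*Proof.* Let $h=\lfloor|U|/2\rfloor+1$. For $l\in U$ let $\varrho(l)$ be the $h$-th smallest of the numbers $D_{jl}$, $j\in U$, including $j=l$. Let $i'$ minimize $\varrho$. Suppose (T) fails for some $l\in U\setminus\{i'\}$, and put $\delta=D_{li'}$. Then more than $|U|/2$, hence at least $h$, indices $j\in U$ have $D_{jl}<\delta/2$. So $\varrho(i')\le\varrho(l)<\delta/2$. The sets $\{j\in U:D_{jl}<\delta/2\}$ and $\{j\in U:D_{ji'}\le\varrho(i')\}$ both have more than $|U|/2$ elements, so they share some $j$. Then $\delta\le D_{jl}+D_{ji'}<\frac\delta2+\frac\delta2=\delta$, a contradiction. $\square$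

**Lemma 8.** Fix $U\ni i'$. Suppose that $\rho(x^\nu),\rho(z^\nu)$ converge to the same limit and that all $x^\nu$ satisfy (T) for $U,i'$. Then, after passing to a subsequence, $z^\nu$ satisfies (W3) for $U,i'$ for all large $\nu$.

*Proof.* Let $l\in U\setminus\{i'\}$. By (T), at $x^\nu$ at least $|U|/2$ indices $j\in U$ satisfy $D_{jl}\ge\frac12D_{li'}$. Pass to a subsequence such that for each $l$ a fixed set $J_l\subset U$ with $|J_l|\ge|U|/2$ consists of such $j$ for all $\nu$. Note $l\notin J_l$, since $D_{ll}=0$. By Lemma 3, $\lim D_{jl}/D_{li'}\ge\frac12$ along $z^\nu$ for $j\in J_l$. So eventually $D_{jl}>\frac14D_{li'}$ for all $j\in J_l$ and all $l$, and at most $|U|/2$ indices $j\in U$ have $D_{jl}\le\frac14D_{li'}$. $\square$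

**Lemma 9 (first pivot).** There is a tree with $n$ leaves labeled $i'\in[n]$ such that for generic $x\in\Omega$ the label $i'$ reached satisfies (W3) with $U=[n]$.

*Proof.* Apply Lemma 4 with $R=\Omega$, $A_{i'}$ the set where (T) holds with $U=[n]$, and $B_{i'}$ the set where (W3) holds with $U=[n]$. Then $A_{i'}\subset B_{i'}$, the $A_{i'}$ cover $\Omega$ by Lemma 7, and (∗) follows from Lemma 8. $\square$

After an exit of RUN($i$) with mark $k$ we know a scale $t=x_k-x_i>0$ that is comparable to the distance from $x_i$ to the maximum. The next pivot should be central in a cluster $U$ around the maximum which has diameter small compared with $t$ and is well separated from the inputs outside it. The cluster depends on $x$, and there may be exponentially many possibilities for it. The tree must not name $U$; it names only $i'$.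

**Lemma 10 (later pivots).** Fix $i\ne k$ and write $t=x_k-x_i$. There is a tree with $n$ leaves labeled $i'\in[n]$ such that for generic $x\in R_{ik}$ the label $i'$ reached satisfies: there is $U\ni i'$ with

- (W1) $x_a-x_b>D_{a'a''}$ for all $a,a',a''\in U$, $b\notin U$ (with $a'=a''$: $x_a>x_b$);
- (W2) $D_{aa'}\le t/4$ for $a,a'\in U$;
- (W3) as above.

*Proof.* Let $R=R_{ik}$, which is nonempty, and let $B_{i'}$ be the set of $x\in R$ for which such a $U$ exists. Put $g=\frac38\,4^{-n}$. Let $A_{i'}$ be the set of $x\in R$ such that some $U\ni i'$ satisfies (T) and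

- (S1) $x_a-x_b\ge gt$ and $x_a-x_b\ge2D_{a'a''}$ for $a,a',a''\in U$, $b\notin U$;
- (S2) $D_{aa'}\le t/8$ for $a,a'\in U$.

**Step 1: $A_{i'}\subset B_{i'}$.** We have $t>0$ on $R$. If $D_{a'a''}>0$, the second part of (S1) gives $x_a-x_b\ge2D_{a'a''}>D_{a'a''}$; if $D_{a'a''}=0$, the first part gives $x_a-x_b>0$. So (W1) holds. (S2) implies (W2), and (T) implies (W3).

**Step 2: the sets $A_{i'}$ cover $R$.** The purpose is to find a cluster with a gap below it. Let $x\in R$, let $x_m$ be its maximum, $\tau_s=\frac t84^{-s}$, and $N_s=\#\{j:x_m-x_j\le\tau_s\}$ for $0\le s\le n$. Since $n\ge N_0\ge\dots\ge N_n\ge1$, these $n+1$ integers cannot be strictly decreasing, so $N_s=N_{s+1}$ for some $s<n$. Let $U=\{j:x_m-x_j\le\tau_{s+1}\}=\{j:x_m-x_j\le\tau_s\}$. For $a,a'\in U$ we have $D_{aa'}\le\tau_{s+1}\le t/8$, which is (S2). For $a\in U$, $b\notin U$,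
$$x_a-x_b=(x_m-x_b)-(x_m-x_a)>\tau_s-\tau_{s+1}=3\tau_{s+1}.$$
This is at least $2D_{a'a''}$ for $a',a''\in U$. It is at least $3\cdot\frac t84^{-n}=gt$, because $s+1\le n$. So (S1) holds. Lemma 7 gives $i'\in U$ with (T), and $x\in A_{i'}$.

**Step 3: (∗), preparation.** Suppose that $x^\nu\in A_{i'}$ and $z^\nu\in R\setminus B_{i'}$ have the same limit of $\rho$. Pass to a subsequence such that the set $U$ for $x^\nu$ is constant and, by Lemma 8, (W3) holds at $z^\nu$ for large $\nu$. For $a\ne a'$ in $U$ the limit of $D_{aa'}/t=D_{aa'}/D_{ki}$ is at most $\frac18$ along both sequences, so (W2) holds at $z^\nu$ for large $\nu$. It remains to prove (W1) at $z^\nu$.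

**Step 4: every $a\in U$ has $x_a>x_i$ at $z^\nu$ for large $\nu$.** At $x^\nu$, the index $m$ of the maximum lies in $U$; otherwise (S1) with $b=m$ would give $x_a>x_m$ for $a\in U$. By (S2), $x_a\ge x_m-\frac t8\ge x_k-\frac t8$, hence $\frac78t\le x_a-x_i\le16t$ at $x^\nu$, the upper bound coming from $x^\nu\in R_{ik}$. So $D_{ai}/D_{ki}$ has a limit in $[\frac78,16]$. By Lemma 3 for the pairs $(a,i),(k,i)$, $(x_a-x_i)(x_k-x_i)>0$ at $z^\nu$ for large $\nu$. Since $t>0$ at $z^\nu\in R_{ik}$, we get $x_a>x_i$.

**Step 5: $x_a>x_b$ at $z^\nu$ for large $\nu$, for $a\in U$, $b\notin U$.** Let $\kappa=\lim D_{ab}/t\in[g,\infty]$; the lower bound comes from (S1). If $\kappa<\infty$, Lemma 3 for $(a,b),(k,i)$ shows that $(x_a-x_b)(x_k-x_i)$ is positive at $z^\nu$ for large $\nu$, as it is at $x^\nu$; so $x_a>x_b$. Let $\kappa=\infty$. This is the case in which limits of $\rho$ lose the sign, and here the bound $16$ in (3) helps. If $x_b>x_a$ at $z^\nu$ with $\nu$ large, then by $z^\nu\in R_{ik}$ and Step 4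
$$0<x_b-x_a\le x_i+16t-x_a<16t.$$
This is impossible for large $\nu$, because $D_{ab}/t\to\infty$ along $z^\nu$.

**Step 6: conclusion.** For $a'\ne a''$ in $U$, $\lim D_{ab}/D_{a'a''}\ge2$ along both sequences by (S1), so eventually $D_{ab}>D_{a'a''}$ at $z^\nu$. With Step 5, (W1) holds at $z^\nu$ for large $\nu$. So (W1)–(W3) hold with this $U$, and $z^\nu\in B_{i'}$ for large $\nu$ in the subsequence, a contradiction. Lemma 4 now gives the tree. $\square$

## 8. Every exit halves the number of candidates

For $t>0$ let
$$\alpha(x;t)=\#\{j:\ \max_lx_l-x_j\le t/4\}\ge1. \tag{4}$$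
For $x=(0,100,101,103,107)$ we have $\alpha(x;16)=2$, from the inputs $103$ and $107$.

**Lemma 11.** Let $i'$ be obtained from Lemma 10 at a generic $x\in R_{ik}$ with $t=x_k-x_i$ (resp. from Lemma 9), and suppose that RUN($i'$) exits with $k'$. Put $t'=x_{k'}-x_{i'}$. Then $\alpha(x;t')\le\frac12\alpha(x;t)$ (resp. $\alpha(x;t')\le n/2$).

*Proof.* Let $U$ be the set from Lemma 10; in the case of Lemma 9 put $U=[n]$, so that (W1) holds vacuously. Let $x_m$ be the maximum.

**Step 1: locate $m$.** By Lemma 6, $x\in R_{i'k'}$, so $x_{k'}>x_{i'}$. Hence $m\ne i'$ and $0<t'\le D_{mi'}$. Also $m\in U$, since otherwise (W1) would give $x_{i'}>x_m$.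

**Step 2: the new candidates lie in $U$ and are at most half of it.** Let $x_m-x_j\le t'/4$. Then $D_{jm}\le\frac14D_{mi'}<D_{mi'}$. If $j\notin U$, (W1) with $a=a'=m$, $a''=i'$ would give $x_m-x_j>D_{mi'}$. So $j\in U$. By (W3) with $l=m$ there are at most $|U|/2$ such $j$, that is, $\alpha(x;t')\le|U|/2$.

**Step 3: $U$ consists of old candidates.** In the case of Lemma 10, $m\in U$ and (W2) give $x_m-x_a\le t/4$ for all $a\in U$, so $|U|\le\alpha(x;t)$. In the case of Lemma 9, $|U|=n$. $\square$

## 9. The tree of size $n^{4\lfloor\log_2n\rfloor+1}$, and composition of trees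

**Proof of Theorem 1.** Let $n\ge3$ and $q=\lfloor\log_2n\rfloor\ge1$. The tree works in stages; *stage $s$* begins after $s$ exits.

- Stage $0$: choose $i'$ by the tree of Lemma 9.
- Stage $s\ge1$: the last exit gave $x\in R_{ik}$ with known $(i,k)$; choose $i'$ by the tree of Lemma 10 for $(i,k)$.
- If $s<q$, perform RUN($i'$). On leaf "$i'$" output $i'$. On an exit $k'$ go to stage $s+1$ with $(i',k')$ in place of $(i,k)$.
- If $s=q$, output $i'$.

**Step 1: correctness.** Let $x\in\Omega$ be generic. Leaves "$i'$" of RUN are correct by Lemma 6. Suppose that $x$ reaches stage $q$, with $t=x_k-x_i$ from the last exit. The $q$ exits and Lemma 11 give $\alpha(x;t)\le n/2^q<2$, so $\alpha(x;t)=1$. Let $U\ni i'$ be as in Lemma 10. By (W1), $U$ contains the index of the maximum. By (W2), all elements of $U$ are then counted in $\alpha(x;t)$, so $|U|\le1$. Hence $U=\{i'\}$ and $x_{i'}$ is the maximum. So the tree is correct for almost all $x$.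

**Step 2: size.** Let $F_s$ be the largest number of leaves below a start of stage $s$. Then $F_q\le n$. For $s<q$, the choice of $i'$ has $n$ leaves, and RUN has one final leaf and at most $(n-1)^3$ exits. So
$$F_s\le n\bigl(1+(n-1)^3F_{s+1}\bigr)\le n\cdot n^3F_{s+1}=n^4F_{s+1},$$
because $n^3-(n-1)^3\ge1$ and $F_{s+1}\ge1$. Hence $F_0\le n^{4q}\cdot n=n^{4q+1}$. Let $d(n)$ be the maximal degree of the finitely many tests. $\square$

Theorem 1 by itself has a degree that grows with $n$ in an uncontrolled way. To disprove Conjecture 1 for a fixed degree and all large $n$, we compose trees.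

**Lemma 12.** $a_{d,n_1+n_2-1}\le a_{d,n_1}a_{d,n_2}$.

*Proof.* Run an optimal tree on $x_1,\dots,x_{n_1}$, with output $j$. Then run an optimal tree for $n_2$ inputs on $(x_j,x_{n_1+1},\dots,x_{n_1+n_2-1})$, and return the corresponding index. The degree is at most $d$. The first input vector and each of the finitely many possible second input vectors are coordinate projections of $x$. By Fubini, preimages of null sets under coordinate projections are null. So for almost all $x$ both phases are correct, and then so is the output. A leaf of the combined tree is reached with positive measure only if its first-phase leaf and its second-phase leaf have positive measure in their own trees, again because preimages of null sets are null. So there are at most $a_{d,n_1}a_{d,n_2}$ leaves of positive measure. $\square$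

**Proof of Theorem 2.** (a) Since $2^7\le234<2^8$, $\lfloor\log_2234\rfloor=7$. So for $d\ge d_0=d(234)$, Theorem 1 gives $a_{d,234}\le234^{29}<256^{29}=2^{232}$. For $n\ge234$, Lemma 12 with $n_1=234$, $n_2=n-233\ge1$ gives
$$a_{d,n}\le a_{d,234}\,a_{d,n-233}\le2^{232}\cdot2^{n-234}=2^{n-2}.$$

(b) Given $c>0$, choose $n_0\ge3$ with $(4\lfloor\log_2n_0\rfloor+1)\log_2n_0\le\frac c2(n_0-1)$, and let $d=d(n_0)$. Then $a_{d,n_0}\le2^{\frac c2(n_0-1)}$. Write $n-1=m(n_0-1)+r$ with $0\le r<n_0-1$. Applying Lemma 12 $m$ times, and using $a_{d,r+1}\le2^r$,
$$a_{d,n}\le a_{d,n_0}^m\,2^r\le2^{\frac c2(n-1)+n_0}\le2^{cn}\qquad\text{for }n\ge2n_0/c.$$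
Since $a_{d,n}\ge1$ is nonincreasing in $d$, $\limsup_n\frac1n\log_2a_{d,n}$ is nonnegative and nonincreasing in $d$, and it becomes at most $c$ for every $c>0$. So its limit as $d\to\infty$ is $0$. $\square$

## 10. Localization, and the exact value for four inputs

We turn to lower bounds valid for every degree. The tool is to look at a tree near one point, where each polynomial may be replaced by its lowest homogeneous part.

**Localization principle.** Let $p$ be a polynomial test such that $y\mapsto p(w+y)$ is not identically zero on a linear space $Y$. Let $\hat p$ be the lowest nonzero homogeneous part, of degree $e$, of this polynomial on $Y$. Then $p(w+\varepsilon y)=\varepsilon^e(\hat p(y)+O(\varepsilon))$ for fixed $y\in Y$. So if all tests of a tree are replaced in this way, and if $y\in Y$ is generic for the new tree, then the new path of $y$ is the old path of $w+\varepsilon y$ for all small $\varepsilon>0$, and no test on it vanishes there.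

For instance, $p=(x_1-x_2)(1+x_1)$ at $w=0$ on $Y=\{(u,-u)\}$ is $2u(1+u)$, with lowest part $2u$.

**Step A: reduction to forms on a hyperplane.** Let $V=\{y\in\mathbb R^n:\sum_ay_a=0\}$ and $\mathbf 1=(1,\dots,1)$. Given a pruned tree for MAX with $n$ inputs, choose $c\in\mathbb R$ such that no test vanishes identically on $c\mathbf1+V$. All but finitely many $c$ work, since a nonzero polynomial is divisible by $\sum_ax_a-nc$ for only finitely many $c$. Localize at $w=c\mathbf1$ on $Y=V$. The original tree is correct at $c\mathbf1+\varepsilon y$ when no test on its path vanishes there (Section 3), and this point has its maximum at the same indices as $y$. So we get a tree on $V$ that is correct for generic $y$, with no more leaves, and with all tests nonzero forms on $V$. Prune it with respect to Lebesgue measure on $V$. As in Section 3, it is then correct at every $y\in V$ at which no test on its path vanishes, and every label occurs. We call the result a *localized pruned tree*.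

**Step B: a second localization at $\pm v_j$.** Let $n\ge4$. Put $v_j=\sum_{a\ne j}e_a-(n-1)e_j\in V$, where $e_a$ are the unit vectors, and $V_j=\{y\in V:y_j=0\}$. Then $V=\mathbb Rv_j\oplus V_j$. Let $p$ be a nonzero form of degree $D$ on $V$. The polynomial $y\mapsto p(v_j+y)$ is not identically $0$ on $V_j$; otherwise, by homogeneity, $p=0$ on the dense set $\bigcup_{s\ne0}s(v_j+V_j)=V\setminus V_j$. Let $p_j$ be its lowest homogeneous part. Since $p(-v_j+y)=(-1)^Dp(v_j-y)$,
$$\text{the lowest part of }p\text{ at }-v_j\text{ is }(-1)^Dp_j(-y). \tag{5}$$
The coordinates of $v_j+\varepsilon y$ are $1+\varepsilon y_a$ for $a\ne j$ and $-(n-1)$ for $j$. So for generic $y\in V_j$ and small $\varepsilon>0$, the maximum of $v_j+\varepsilon y$ is at the maximal coordinate of $y$ among $a\ne j$. Likewise the maximum of $-v_j+\varepsilon y$ is at $j$.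

**Lemma 13.** $M(n)\ge\frac n{n-1}M(n-1)$ for $n\ge4$.

*Proof.* Take a localized pruned tree coming from a tree of size $M(n)$. Let $N\le M(n)$ be its number of leaves, $N(j)$ of them labeled $j$. Localize it at $v_j$ on $V_j$. By Step B, for generic $y\in V_j$ the new tree returns the index of the maximum among the $y_a$, $a\ne j$. In particular generic $y$ never reach a leaf labeled $j$. Compose with the linear projection $\mathbb R^{n-1}\to V_j$ that subtracts the mean from the $n-1$ coordinates $a\neq j$. It is surjective, so tests stay nonzero and null sets pull back to null sets, and it does not change the order of the coordinates. We obtain a tree for MAX on the $n-1$ indices $a\ne j$, whose size is at most the number of leaves with labels $\ne j$. So $N-N(j)\ge M(n-1)$ for all $j$. Summing over $j$ gives $(n-1)N\ge nM(n-1)$. $\square$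

**Lemma 14.** $M(4)=8$.

*Proof.* Since $M(4)\le2^3$, we need $M(4)\ge8$. Consider a localized pruned tree on $V$ with $n=4$. It has at least four leaves, so it has a root test $p$, a form of degree $D$. Since the tree is pruned, $p$ takes both signs. Let $T_\pm$ be the subtrees for $\pm p>0$, with $N_\pm$ leaves, $N_\pm(a)$ of them labeled $a$; $N=N_++N_-$. We show $N\ge8$. Put
$$U_+=\{j:p_j\ge0\},\qquad U_-=\{j:p_j\le0\},\qquad S=\{j:p_j\text{ takes both signs}\}.$$
These sets partition $\{1,2,3,4\}$, since $p_j\ne0$.

**Step 1: if $j\in U_\pm$, then $N_\pm-N_\pm(j)\ge4$, and all three labels $\ne j$ occur in $T_\pm$.** For generic $y\in V_j$ we have $\pm p_j(y)>0$, so $v_j+\varepsilon y$ enters $T_\pm$ for small $\varepsilon>0$. Localizing $T_\pm$ at $v_j$ and composing with the projection, as in the proof of Lemma 13, gives a tree for MAX on the three indices $\ne j$, whose leaves of positive measure come from leaves of $T_\pm$ with labels $\ne j$. By Lemma 2 there are at least $4$ of them, and all three labels occur.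

**Step 2: if $j\in S$, then both $T_+$ and $T_-$ contain a leaf labeled $j$ and leaves with at least two different labels $\ne j$.** By (5) the lowest part of $p$ at $-v_j$ also takes both signs. So for suitable generic $y\in V_j$ the points $-v_j+\varepsilon y$ enter $T_+$, and for others $T_-$; their maximum is at $j$. This gives label $j$ on both sides.

Now let $C_\pm=\{y\in V_j:\pm p_j(y)>0\}$, nonempty open sets. For generic $y\in C_\pm$, the point $v_j+\varepsilon y$ enters $T_\pm$, so the label of the maximal coordinate of $y$ among $a\ne j$ occurs in $T_\pm$. If $\deg p_j$ is even, then $C_\pm=-C_\pm$. A generic $y\in C_\pm$ and $-y$ have different labels, because the maximum of $-y$ is at the minimal coordinate of $y$. If $\deg p_j$ is odd, then $C_\mp=-C_\pm$. Suppose that only one label $a$ occurred on $C_+$, or only one on $C_-$. Then, up to a null set, this set would be contained in the sector of $V_j$ where $y_a$ is maximal, and the other one in the negative of this sector. So almost every $y\in V_j$ would have $y_a$ maximal or minimal among its three coordinates $\ne j$. But the $y$ for which $y_a$ lies strictly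 between the other two form a nonempty open set, a contradiction.

**Step 3: cases.**

*$U_+\ne\emptyset$ and $U_-\ne\emptyset$.* Then $N\ge4+4$ by Step 1.

Otherwise, replacing $p$ by $-p$ if necessary, let $U_-=\emptyset$.

*$S=\{1,2,3,4\}$.* By Step 2 all four labels occur in both subtrees, so $N\ge8$.

*$U_+\ne\emptyset\ne S$.* By Step 2, $N_-\ge3$. If some $j\in U_+$ has $N_+(j)\ge1$, then $N_+\ge5$ by Step 1, and $N\ge8$. This happens if $|U_+|\ge2$: apply Step 1 to another element $j'\in U_+$, and note that label $j\ne j'$ occurs in $T_+$. There remains the case $U_+=\{j\}$ and $N_+(j)=0$. Label $j$ occurs somewhere in the tree, hence in $T_-$. The other three labels are in $S$ and occur in $T_-$ by Step 2. So $N_-\ge4$, and $N_+\ge4$ by Step 1.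

*$S=\emptyset$, $U_+=\{1,2,3,4\}$.* By Step 1, $N_+-N_+(j)\ge4$ for all $j$. Summing, $3N_+\ge16$, so $N_+\ge6$. We claim $N_-\ge2$. If $D$ is even, the nonempty open set $\{p<0\}$ equals its negative, so it contains generic $y$ and $-y$, which have different labels. If $D$ is odd, note that $p_j\ge0$, $p_j\ne0$ forces $\deg p_j$ to be even. By (5) the lowest part of $p$ at $-v_j$ is $-p_j(-y)=-p_j(y)\le0$. So for generic $y\in V_j$ the points $-v_j+\varepsilon y$ enter $T_-$, and label $j$ occurs there. This holds for every $j$, so all four labels occur in $T_-$. In both cases $N\ge6+2=8$. $\square$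

**Proof of Theorem 3.** For all $d$ and $n$ we have $M(n)\le a_{d,n}\le2^{n-1}$. Since $M(1)=1$, $M(2)=2$, $M(3)=4$ and $M(4)=8$, this gives $a_{d,n}=2^{n-1}$ for $n\le4$. By Lemma 13, $M(n)/n\ge M(n-1)/(n-1)\ge\dots\ge M(4)/4=2$ for $n\ge5$. Hence $a_{d,n}\ge M(n)\ge2n$ for all $d\ge1$ and all $n\ge4$. $\square$
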